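\title{Every growing context-sensitive language has a length-increasing context-sensitive grammar}

\begin{abstract}
A grammar is growing if every production, apart from those for the start symbol, has a longer right-hand side than left-hand side. It is length-increasing (growing acyclic) if, in addition, every such production replaces a single nonterminal, in a context, by a word of length at least two. We prove that the two kinds of grammars generate the same languages, so that $\mathsf{GACSL}=\mathsf{GCSL}$. Contexts of at most one symbol on each side suffice, and so do one-sided contexts of one symbol with replacement words of length exactly two. The proof cuts sentential forms into blocks that change only boundedly often before they split, lets one nonterminal carry the whole guessed history of a block, and uses contexts to check that neighboring histories agree.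
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{grammar} is a quadruple $G=(N,T,S,P)$, where $N$ (nonterminals) and $T$ (terminals) are disjoint finite alphabets, $S\in N$ is the start symbol, and $P$ is a finite set of productions $\alpha\to\beta$ with $\alpha,\beta\in(N\cup T)^*$ and $\alpha$ nonempty. We write $z\alpha z'\Rightarrow z\beta z'$ for one application of a production. The words derivable from $S$ are the \emph{sentential forms}, and $L(G)$ is the set of sentential forms in $T^*$. The empty word $\lambda$ is disregarded throughout: language classes are compared modulo $\lambda$.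

\begin{itemize}
\item $G$ is \emph{growing} if $S$ occurs on no right-hand side and $|\alpha|<|\beta|$ for every production $\alpha\to\beta$ with $\alpha\ne S$. Growing grammars generate the class $\mathsf{GCSL}$ of growing context-sensitive languages.
\item $G$ is \emph{context-sensitive} if every production has the form $uAv\to uxv$ with $A\in N$, $u,v\in(N\cup T)^*$ and $x\in(N\cup T)^+$. Its \emph{context-free kernel} is the context-free grammar with the productions $A\to x$ for $(uAv\to uxv)\in P$.
\item A context-sensitive grammar is \emph{acyclic} if its kernel admits no derivation $A\Rightarrow^+A$ with $A\in N$. These grammars generate the class $\mathsf{ACSL}$.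
\item A context-sensitive grammar is \emph{length-increasing} (or \emph{growing acyclic}) if $S$ occurs on no right-hand side and $|x|\ge2$ for every production $uAv\to uxv$ whose left-hand side is not $S$. Productions $S\to r$ with $r\in(N\cup T)^+$ are allowed, so words of length $1$ can be generated. These grammars generate the class $\mathsf{GACSL}$ of growing acyclic context-sensitive languages.
\end{itemize}

It is known that $\mathsf{CFL}\subsetneq\mathsf{GACSL}$, where $\mathsf{CFL}$ is the class of context-free languages, and that $\mathsf{GACSL}\subseteq\mathsf{ACSL}=\mathsf{GCSL}$. The inclusion $\mathsf{GACSL}\subseteq\mathsf{GCSL}$ is immediate, since $|x|\ge2$ gives $|uAv|<|uxv|$. Whether it is strict is posed as an open problem in \cite{lcra}: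
\begin{quote}
Is $\mathsf{GACSL}\subsetneq\mathsf{GCSL}$, or is $\mathsf{GACSL}=\mathsf{GCSL}$?
\end{quote}

Growing and length-increasing grammars obey the same budget: every step after the first lengthens the sentential form, so a word of length $n\geq 1$ is derived in at most $n$ steps. They differ in what one step can buy. A growing production such as $AB\to CDE$ changes two symbols for the price of one new letter, while a length-increasing production changes only one. Indeed, if $C\ne A$ and $E\ne B$, then no length-increasing grammar derives $CDE$ from $AB$: the derivation would have exactly one step, and this step leaves $A$ at the left end or $B$ at the right end. The natural detour $AB\Rightarrow A'B\Rightarrow A'DE\Rightarrow CDE$ through a new symbol $A'$ uses two \emph{renamings}, steps with $|x|=1$. An acyclic grammar may rename a symbol, at most $|N|$ times in a row; a length-increasing grammar may not. As $\mathsf{ACSL}=\mathsf{GCSL}$, the question asks whether renamings can be eliminated. In a context-free grammar a renaming $A\to B$ is eliminated by composing it with the productions that follow, because no other symbol ever looks at the intermediate name. With contexts, the intermediate name is exactly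 what a neighbor reads, and this suggests that the inclusion is strict. It is not.

\begin{theorem}\label{thm:two}
Every growing context-sensitive language is generated, modulo $\lambda$, by a length-increasing context-sensitive grammar. Moreover, in all productions $uAv\to uxv$ with left-hand side different from the start symbol one can take $|u|,|v|\le1$.
\end{theorem}

\begin{corollary}\label{cor:classes}
$\mathsf{CFL}\subsetneq\mathsf{GACSL}=\mathsf{ACSL}=\mathsf{GCSL}$.
\end{corollary}

The corollary follows from Theorem~\ref{thm:two} and the known facts above. The proof of $\mathsf{GACSL}=\mathsf{GCSL}$ does not use $\mathsf{ACSL}=\mathsf{GCSL}$.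

\begin{theorem}\label{thm:one}
Every growing context-sensitive language is generated, modulo $\lambda$, by a grammar whose start symbol occurs on no right-hand side and in which every production whose left-hand side is not the start symbol has one of the forms
\[
A\to x,\qquad BA\to Bx,\qquad AB\to xB\qquad\text{with }|x|=2,
\]
where $A$ is a nonterminal and $B$ is a single symbol. So $|u|+|v|\le1$ and $|x|=2$. Both bounds are optimal: $|x|\ge2$ is required by definition, and $|u|+|v|=0$ throughout gives only context-free languages, while $\mathsf{CFL}\subsetneq\mathsf{GACSL}=\mathsf{GCSL}$.
\end{theorem}

Theorem~\ref{thm:one} is stronger than Theorem~\ref{thm:two} and is not needed for the answer. We prove Theorem~\ref{thm:two} first, because its grammar is simpler and contains all ideas but one. Section~\ref{sec:example} shows the method on a small grammar. Section~\ref{sec:trees} describes the language of a growing grammar by certain labeled trees; this part serves both theorems. Sections~\ref{sec:two} and~\ref{sec:one} construct grammars that generate these trees top-down.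

\section{An example}\label{sec:example}

Let $G_0$ be the growing grammar with terminals $a,b$ and productions
\[
S\to aaAXb,\qquad AX\to aAY,\qquad AY\to aAX,\qquad AY\to abb .
\]
Its sentential forms are $S$, $a^{2j}AXb$, $a^{2j+1}AYb$ and $a^{2j+2}b^3$ for $j\ge1$, so $L(G_0)=\{a^{2j+2}b^3:j\ge1\}$. The symbol $X$ or $Y$ remembers a parity and changes in every step. Take the derivation of $a^4b^3$ and cut its sentential forms into blocks:
\[
aaAXb\;=\;aaA\,|\,Xb\;\Rightarrow\;aaaA\,|\,Yb\;=\;aa\,|\,aA\,|\,Yb\;\Rightarrow\;aa\,|\,aa\,|\,bbb .
\]
Both steps are \emph{joint actions} of two neighboring blocks. In the first one the left block replaces its suffix $A$ by $aA$ and the right block replaces its prefix $X$ by $Y$; we label this action $h_1=(A,X,aA,Y)$. The second one has the label $h_2=(A,Y,a,bb)$. Five blocks occur. Each has a \emph{life}, the sequence of its contents from the moment it is cut off to the moment it is cut further or the derivation ends, and the lives form the tree in Figure~\ref{fig:tree}.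

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={draw,rounded corners,inner sep=3pt,font=\small}]
\node (r) at (0,0) {$\rho\colon aaAXb$};
\node (x) at (-2.7,-1.3) {$\xi\colon aaA\xrightarrow{(\mathrm R,h_1)}aaaA$};
\node (e) at (2.9,-1.3) {$\eta\colon Xb\xrightarrow{(\mathrm L,h_1)}Yb\xrightarrow{(\mathrm L,h_2)}bbb$};
\node (y) at (-4.4,-2.6) {$\zeta_1\colon aa$};
\node (z) at (-1.2,-2.6) {$\zeta_2\colon aA\xrightarrow{(\mathrm R,h_2)}aa$};
\draw (r)--(x); \draw (r)--(e); \draw (x)--(y); \draw (x)--(z);
\end{tikzpicture}
\caption{The lives of the five blocks in a derivation $aaAXb\Rightarrow aaaAYb\Rightarrow aaaabbb$. The last word of a node is the product of the first words of its children. An arrow $(\mathrm R,h)$ or $(\mathrm L,h)$ is the share of a block in a joint action $h$ with its right or left neighbor. The block $\eta$ performs $h_1$ with $\xi$ and then $h_2$ with $\zeta_2$.}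
\label{fig:tree}
\end{figure}

Now treat each life as one nonterminal. A nonterminal is rewritten only once, either into the lives of its two children or into its last word:
\[
S'\Rightarrow\rho\Rightarrow\xi\,\eta\Rightarrow\zeta_1\zeta_2\,\eta\Rightarrow aa\,\zeta_2\,\eta\Rightarrow aaaa\,\eta\Rightarrow aaaabbb .
\]
Each step after the first replaces one symbol by at least two. The renaming of $X$ into $Y$ costs nothing, because it is written inside the nonterminal $\eta$. Three things have to be secured.

\emph{Finitely many lives.} The blocks must be chosen so that each has bounded length and changes boundedly often.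

\emph{Agreement.} The new grammar guesses the lives, and a guess can be wrong. The life $\xi'\colon aaA\to aaa$, with the single event $(\mathrm R,h_2)$, is plausible by itself, but $\rho\Rightarrow\xi'\eta\Rightarrow^* aaabbb$ produces a word outside $L(G_0)$. The two sides of a boundary must announce the same sequence of labels. This cannot be tested at once: when $\xi\eta$ appears, $\xi$ announces $h_1$ and $\eta$ announces $h_1h_2$, and the missing $h_2$ is supplied later by $\zeta_2$. So the grammar must keep a \emph{balance} at each boundary (``the right side is ahead by $h_2$''), update it when a neighbor splits, and test at the end that it is empty.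

\emph{Scheduling.} Agreement at each boundary is a local condition. It has to imply that all events of all lives can be arranged into one derivation of the given grammar.

\section{Trees of lives}\label{sec:trees}

Fix a growing grammar $G=(N,T,S,P)$. Discard the production $S\to\lambda$, if present, and all productions $\alpha\to\beta$ with $\alpha\ne S$ in which $S$ occurs in $\alpha$. Since $S$ occurs on no right-hand side, the only sentential form containing $S$ is $S$ itself; so the latter productions are never applicable, and $L(G)$ loses at most $\lambda$. Put
\[
\Sigma=(N\cup T)\setminus\{S\},\qquad P_0=\{(\alpha\to\beta)\in P:\alpha\ne S\}.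
\]
Then $\alpha,\beta\in\Sigma^+$ and $|\alpha|<|\beta|$ for all productions in $P_0$. Let $\ell\ge2$ bound the lengths of all right-hand sides in $P$, and put
\[
m=\ell+1,\qquad K=4m+1 .
\]
For $(\alpha\to\beta)\in P_0$ we have $|\alpha|<m$ and $|\beta|-|\alpha|\le\ell-1<m$.

\subsection{Lives, trees and balance}

A \emph{label} is a quadruple $h=(\alpha_1,\alpha_2,\beta_1,\beta_2)$ with $(\alpha_1\alpha_2\to\beta_1\beta_2)\in P_0$ and $1\le|\alpha_i|\le|\beta_i|$ for $i=1,2$. It describes a production shared by two neighboring blocks, neither of which shrinks. The set $H$ of labels is finite.

\begin{definition}\label{def:life}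
A \emph{life} is a sequence $\xi=(x_0,e_1,x_1,\dots,e_k,x_k)$ with $0\le k\le K$, $x_i\in\Sigma^*$ and $2\le|x_i|<4m$, such that for each $i\ge1$ one of the following holds:
\begin{itemize}
\item $e_i=\iota$ (\emph{internal event}) and $x_{i-1}\Rightarrow x_i$ by one production of $P_0$;
\item $e_i=(\mathrm R,h)$ (\emph{right event}) with $h=(\alpha_1,\alpha_2,\beta_1,\beta_2)\in H$, and $x_{i-1}=z\alpha_1$, $x_i=z\beta_1$ for some $z$;
\item $e_i=(\mathrm L,h)$ (\emph{left event}) with $h=(\alpha_1,\alpha_2,\beta_1,\beta_2)\in H$, and $x_{i-1}=\alpha_2z$, $x_i=\beta_2z$ for some $z$.
\end{itemize}
Put $\operatorname{first}(\xi)=x_0$ and $\operatorname{last}(\xi)=x_k$. The words $p(\xi),q(\xi)\in H^*$ list, in order, the labels of the left and of the right events of $\xi$.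
\end{definition}

There are finitely many lives. The lower bound $|x_i|\ge2$ will allow a life to be replaced by its last word in a length-increasing step.

\begin{definition}\label{def:tree}
A \emph{tree of lives} is a finite ordered rooted tree whose nodes are labeled by lives, such that
\begin{itemize}
\item[(T1)] the first word of the root is a sentential form of $G$;
\item[(T2)] $\operatorname{last}(D)=\operatorname{first}(D_1)\cdots\operatorname{first}(D_d)$ for every inner node $D$ with children $D_1,\dots,D_d$.
\end{itemize}
Here and below, $\operatorname{first}$, $\operatorname{last}$, $p$, $q$ of a node refer to its life, and $k(D)$ is the number of events of $D$. The tree is \emph{$d$-ary} if every inner node has $d$ children. If $E_1,\dots,E_n$ are the leaves from left to right, the \emph{yield} is $\operatorname{last}(E_1)\cdots\operatorname{last}(E_n)$.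
\end{definition}

When a block splits, its last child inherits the boundary on its right. The labels contributed to this boundary from the left therefore accumulate along a chain of last children. For a node $D$ and $0\le t\le k(D)$ define $\hat q(D,t)\in H^*$ recursively. If $D$ is the last child of a node $D^\circ$, then $\hat q(D,0)=\hat q(D^\circ,k(D^\circ))$; otherwise $\hat q(D,0)=\lambda$. Further, $\hat q(D,t)=\hat q(D,t-1)\,h$ if the $t$-th event of $D$ is $(\mathrm R,h)$, and $\hat q(D,t)=\hat q(D,t-1)$ otherwise. The word $\hat p(D,t)$ is defined in the same way with ``first child'' and $(\mathrm L,h)$ in place of ``last child'' and $(\mathrm R,h)$. Put $\hat q(D)=\hat q(D,k(D))$ and $\hat p(D)=\hat p(D,k(D))$. Thus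
\begin{equation}\label{eq:hat}
\begin{aligned}
\hat q(D)&=\hat q(D^\circ)\,q(D)\ \text{ if $D$ is the last child of $D^\circ$}, &\hat q(D)&=q(D)\ \text{ otherwise},\\
\hat p(D)&=\hat p(D^\circ)\,p(D)\ \text{ if $D$ is the first child of $D^\circ$}, &\hat p(D)&=p(D)\ \text{ otherwise}.
\end{aligned}
\end{equation}
These words depend only on $D$ and its ancestors. If $E$ is the last leaf below $D$ (a leaf counts as below itself), then $E$ is reached from $D$ through last children, so
\begin{equation}\label{eq:prefix}
\hat q(D,t)\ \text{is a prefix of}\ \hat q(D),\ \text{which is a prefix of}\ \hat q(E).
\end{equation}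
The same holds for $\hat p$ and the first leaf below $D$.

\begin{definition}\label{def:balanced}
A tree of lives with leaves $E_1,\dots,E_n$ is \emph{balanced} if
\[
\hat p(E_1)=\lambda,\qquad \hat q(E_n)=\lambda,\qquad \hat q(E_i)=\hat p(E_{i+1})\quad(1\le i<n).
\]
\end{definition}

The tree in Figure~\ref{fig:tree} is balanced: $\hat q(\zeta_1)=\lambda=\hat p(\zeta_2)$ and $\hat q(\zeta_2)=h_1h_2=\hat p(\eta)$, and the nodes $\rho,\xi,\zeta_1$ have no left events, while $\rho,\eta$ have no right events.

\subsection{States and moves}

To pass between trees and derivations we replay a tree event by event. A \emph{cut} of a tree is a sequence of nodes obtained from the one-term sequence consisting of the root by repeatedly replacing an inner node by the sequence of its children. If $(D_1,\dots,D_r)$ is a cut, then listing the leaves below $D_1$, then those below $D_2$, and so on, lists all leaves from left to right, each once. In particular the last leaf below $D_i$ and the first leaf below $D_{i+1}$ are consecutive leaves.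

A \emph{state} is a cut $(D_1,\dots,D_r)$ together with positions $t_i\in\{0,\dots,k(D_i)\}$. Its \emph{content} is the product, over $i=1,\dots,r$, of the words $x_{t_i}$ of the lives of the $D_i$. The \emph{initial state} is the root at position $0$. The \emph{final state} consists of all leaves, each at the end of its life; its content is the yield. A state is \emph{synchronized} if $\hat q(D_i,t_i)=\hat p(D_{i+1},t_{i+1})$ for $1\le i<r$, that is, if at each boundary the two sides have executed the same labels. There are three kinds of \emph{moves}.
\begin{itemize}
\item \emph{Internal move:} the next event of $D_i$ is $\iota$; increase $t_i$ by one.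
\item \emph{Joint move:} the next events of $D_i$ and $D_{i+1}$ are $(\mathrm R,h)$ and $(\mathrm L,h)$ with the same $h$; increase $t_i$ and $t_{i+1}$ by one.
\item \emph{Descent:} $D_i$ is an inner node and $t_i=k(D_i)$; replace $D_i$ by its children, each at position $0$.
\end{itemize}

\begin{lemma}\label{lem:moves}
Every state reachable from the initial state by moves is synchronized, and its content is a sentential form of $G$.
\end{lemma}

\begin{proof}
The initial state has $r=1$, so it is synchronized, and (T1) applies. An internal move changes none of the words $\hat p(D_j,t_j)$, $\hat q(D_j,t_j)$, and it applies a production of $P_0$ to a factor of the content. A joint move with $h=(\alpha_1,\alpha_2,\beta_1,\beta_2)$ appends $h$ to both $\hat q(D_i,t_i)$ and $\hat p(D_{i+1},t_{i+1})$, changes no other such word, and turns a factor $z\alpha_1\alpha_2z'$ of the content into $z\beta_1\beta_2z'$, which is a step of $G$. A descent from $D_i$ to children $D'_1,\dots,D'_d$ preserves the content by (T2). At the old boundaries, $\hat p(D'_1,0)=\hat p(D_i,t_i)$ and $\hat q(D'_d,0)=\hat q(D_i,t_i)$; at the new ones, $\hat q(D'_j,0)=\lambda=\hat p(D'_{j+1},0)$ for $j<d$.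
\end{proof}

\subsection{From balanced trees to derivations}

The danger in replaying a tree is deadlock: every block might wait for a neighbor that waits for something else. Balance excludes this.

\begin{proposition}\label{prop:sound}
The yield of a balanced tree of lives is a sentential form of $G$.
\end{proposition}

\begin{proof}
Start in the initial state and make moves as long as possible. No event is executed twice and no node is replaced twice, so we reach a state $(D_1,\dots,D_r)$, $(t_1,\dots,t_r)$ in which no move is possible. By Lemma~\ref{lem:moves} it suffices to show that this state is final. A node at the end of its life is a leaf, since otherwise a descent is possible; call such a node \emph{finished}. The next event of any other node is not internal, so the node \emph{wants} some $(\mathrm R,h)$ or some $(\mathrm L,h)$. We show that all nodes are finished; a cut consisting of leaves contains all leaves, so the state is then final.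

For $1\le i<r$ let $e_i=\hat q(D_i,t_i)=\hat p(D_{i+1},t_{i+1})$, and let $W_i=\hat q(E)=\hat p(E')$, where $E$ is the last leaf below $D_i$ and $E'$ is the first leaf below $D_{i+1}$. The two equalities hold by synchronization and by balance. From \eqref{eq:prefix} we obtain:
\begin{itemize}
\item[(i)] if $D_i$ wants $(\mathrm R,h)$ or $D_{i+1}$ wants $(\mathrm L,h)$, then $e_ih$ is a prefix of $W_i$;
\item[(ii)] if $D_i$ or $D_{i+1}$ is finished, then $e_i=W_i$;
\item[(iii)] $D_r$ wants no right event, since $\hat q(D_r,t_r+1)$ would be a nonempty prefix of $\hat q(E_n)=\lambda$; likewise $D_1$ wants no left event, because $\hat p(E_1)=\lambda$.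
\end{itemize}
Suppose that some node wants a right event, and let $j$ be maximal such that $D_j$ wants some $(\mathrm R,h)$. By (iii), $j<r$. By (i), $e_j\ne W_j$, so $D_{j+1}$ is not finished by (ii). By the choice of $j$ it wants some $(\mathrm L,h')$. Both $e_jh$ and $e_jh'$ are prefixes of $W_j$, so $h=h'$ and a joint move is possible, a contradiction. Hence no node wants a right event. Suppose that some node wants a left event, and let $j$ be minimal such that $D_j$ does. By (iii), $j>1$, and $D_{j-1}$ is finished. Then $e_{j-1}=W_{j-1}$ by (ii), which contradicts (i).
\end{proof}

\begin{remark}
Fact (iii) is where the linear arrangement of the blocks enters: a chain of nodes, each waiting for its right neighbor, must stop before the right end. The conditions $\hat p(E_1)=\hat q(E_n)=\lambda$ are also needed for a plainer reason: an event at the outer boundary has no partner and performs only half of a production.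
\end{remark}

\subsection{From derivations to balanced trees}

For the converse we need more than a balanced tree. A grammar builds the tree top-down and can store only bounded information, so the tree must come with an order of construction in which neither side of a boundary gets far ahead of the other.

To express ``ahead'' we use the free group $F(H)$ on $H$. Its elements are represented uniquely by reduced words over $H\cup H^{-1}$, those without a factor $hh^{-1}$ or $h^{-1}h$. Words over $H$ are reduced, so $H^*$ embeds in $F(H)$, with $\lambda$ as the identity. If the left side of a boundary has announced $y\in H^*$ and the right side $y'\in H^*$, the \emph{balance} is $y'^{-1}y\in F(H)$. It equals $\lambda$ if and only if $y=y'$; it equals $s$ if $y=y's$ and $s^{-1}$ if $y'=ys$. Extending $y$ by $q$ multiplies the balance by $q$ on the right, and extending $y'$ by $p$ multiplies it by $p^{-1}$ on the left, so the balance can be updated without knowing $y$ and $y'$. Let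
\[
\Gamma=\{s,\ s^{-1}: s\in H^*,\ |s|\le K\},
\]
a finite subset of $F(H)$.

\begin{proposition}\label{prop:complete}
Let $d\in\{2,3\}$ and $w\in L(G)$ with $|w|\ge m$. There are a balanced $d$-ary tree of lives with yield $w$ and cuts $\mathcal C_0,\dots,\mathcal C_s$ such that $\mathcal C_0$ consists of the root, $\mathcal C_s$ consists of the leaves, each $\mathcal C_{j}$ with $j\ge1$ arises from $\mathcal C_{j-1}$ by replacing one inner node by its children, and
\begin{equation}\label{eq:bounded}
\hat p(D')^{-1}\,\hat q(D)\in\Gamma\quad\text{for all consecutive nodes $D,D'$ of each $\mathcal C_j$.}
\end{equation}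
\end{proposition}

\begin{proof}
Take a derivation of $w$, and let $w_0$ be its first sentential form of length at least $m$. Then $w_0\neq S$, and the predecessor of $w_0$ is not $S$, because productions $S\to r$ have $|r|\le\ell<m$. So the step leading to $w_0$ uses $P_0$, and $|w_0|\le(m-1)+(\ell-1)<2m$. All later steps use $P_0$ as well.

\emph{The block run.} We follow the derivation from $w_0$ to $w$ and keep the current sentential form factored into blocks whose lengths lie in $[m,dm)$ before each step. Initially $w_0$ is the only block. Consider a step that rewrites an occurrence of $\alpha$ into $\beta$. As $|\alpha|<m$, the occurrence contains no whole block, so it lies inside one block or meets exactly two consecutive blocks. In the first case the block performs an internal event. In the second case the boundary $g$ between the two blocks cuts $\alpha$ into nonempty words $\alpha_1\alpha_2$. Suppose this is the $j$-th joint action at $g$ since $g$ was created. Write $\beta=\beta_1\beta_2$ with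
\[
|\beta_2|=|\alpha_2|\ \text{ if $j$ is odd},\qquad|\beta_1|=|\alpha_1|\ \text{ if $j$ is even}.
\]
Since $|\beta|>|\alpha|$, the left block grows if $j$ is odd, the right block grows if $j$ is even, and the other block keeps its length. So $h=(\alpha_1,\alpha_2,\beta_1,\beta_2)$ is a label; the left block performs $(\mathrm R,h)$ and the right block performs $(\mathrm L,h)$. A block grows by less than $m$ in one step, so after the step all lengths lie in $[m,(d+1)m)$. Now every block of length at least $dm$ is split into $d$ new blocks: $d-1$ consecutive factors of length $m$ and the rest, whose length lies in $[m,2m)$. This creates $d-1$ new boundaries; the boundaries at the two ends of the old block persist. If two blocks are to be split after the same step, this is done one after the other.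

\emph{A block has at most $K$ events} between its creation and its split or the end of the run. Let it have $e\ge1$ events, and let the first $e-1$ of them comprise $a$ left, $b$ right and $c$ internal events. While the block exists, its two boundaries stay the same, and it takes part in every joint action at them. So its left events carry consecutive numbers $j$, and the block grows in at least $\lfloor a/2\rfloor$ of them; likewise it grows in at least $\lfloor b/2\rfloor$ of its right events, and it grows in every internal event. It never shrinks. Its growth in the first $e-1$ events is therefore at least
\[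
\frac{a-1}2+\frac{b-1}2+\frac c2=\frac{e-3}2 .
\]
Its length is at least $m$ at creation and at most $dm-1$ before the last event. Hence $(e-3)/2\le(d-1)m-1$, that is, $e\le2(d-1)m+1\le K$.

\emph{The tree.} All block lengths lie in $[m,4m)$ and $m\geq 3$, so the successive contents and events of a block form a life. Take the blocks as nodes, with the $d$ parts of a split block as its children. This is a $d$-ary tree of lives with yield $w$, and the block run is a sequence of moves from the initial to the final state, splits being descents. By Lemma~\ref{lem:moves} all states of the run are synchronized; for the final state this says $\hat q(E_i)=\hat p(E_{i+1})$. The blocks on the path from the root to $E_1$ never have a left neighbor, hence have no left events, and $\hat p(E_1)=\lambda$; in the same way $\hat q(E_n)=\lambda$. So the tree is balanced.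

\emph{The cuts.} Let $\mathcal C_j$ be the sequence of blocks right after the $j$-th split of the run, and let $D,D'$ be consecutive in $\mathcal C_j$, at positions $t,t'$ at that moment. With $e_0=\hat q(D,t)=\hat p(D',t')$ we have $\hat q(D)=e_0y$ and $\hat p(D')=e_0y'$, where $y$ and $y'$ list labels of events of $D$ and of $D'$ that are still to come; so $|y|,|y'|\le K$. By \eqref{eq:prefix} and balance, $e_0y$ and $e_0y'$ are prefixes of the same word, so one of $y,y'$ is a prefix of the other. Thus $\hat p(D')^{-1}\hat q(D)=y'^{-1}y\in\Gamma$.
\end{proof}

\begin{remark}
The bound on the number of events is where the hypothesis $|\alpha|<|\beta|$ is essential: it makes every internal event lengthen its block, and it provides in every joint action a new letter that may be given to either side. The alternation is needed. In the grammar $G_0$, start from $aaA\,|\,Xb$, apply $AX\to aAY$ and $AY\to aAX$ in turn, and always give the new letter to the left. Then the right block runs through $Xb,Yb,Xb,\dots$; it has unboundedly many events and never grows. With alternation, the second right-hand side is cut as $a\,|\,AX$ and the right block becomes $AXb$.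
\end{remark}

\section{Contexts of one symbol on each side}\label{sec:two}

By Propositions~\ref{prop:sound} and~\ref{prop:complete} it suffices to generate the short words of $L(G)$ directly and to build a grammar that grows binary trees of lives while testing balance.

\subsection{Records}

The balance at a boundary changes whenever one of its two neighbors splits, and a production rewrites only the symbol that splits. So the balance cannot be kept in one fixed neighbor. Each neighbor keeps a copy, the one rewritten last holds the current value, and a pair of bits tells which one this is.

A \emph{record} is either the mark $\#$, for an end of the sentential form, or a pair in $\{0,1\}\times\Gamma$. Let $\tau=(b,\gamma)$ be the record held on the left of a boundary and $\sigma=(b',\gamma')$ the record held on its right. The \emph{value} at the boundary is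
\[
\delta(\tau,\sigma)=\gamma\ \text{ if }b=b',\qquad\delta(\tau,\sigma)=\gamma'\ \text{ if }b\ne b'.
\]
For $q,p\in H^*$ put
\[
\mathrm R(\tau,\sigma,q)=\bigl(b',\ \delta(\tau,\sigma)\,q\bigr),\qquad
\mathrm L(\tau,\sigma,p)=\bigl(1-b,\ p^{-1}\,\delta(\tau,\sigma)\bigr).
\]
These are elements of $\{0,1\}\times F(H)$, and they are records exactly when the second component lies in $\Gamma$. The first is meant to replace $\tau$ and copies the bit of $\sigma$; the second is meant to replace $\sigma$ and negates the bit of $\tau$. Either way the new record is the one that is read: if $\tau'=\mathrm R(\tau,\sigma,q)$, respectively $\sigma'=\mathrm L(\tau,\sigma,p)$, is a record, then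
\begin{equation}\label{eq:update}
\delta(\tau',\sigma)=\delta(\tau,\sigma)\,q,\qquad\delta(\tau,\sigma')=p^{-1}\,\delta(\tau,\sigma).
\end{equation}

\subsection{The grammar $G_2$}

A \emph{cell} is a triple $C=(\xi,\sigma,\tau)$ of a life $\xi$, a \emph{left record} $\sigma$ and a \emph{right record} $\tau$, such that $\sigma=\#$ implies $p(\xi)=\lambda$ and $\tau=\#$ implies $q(\xi)=\lambda$. We write $\sigma_C,\tau_C$ for the records of $C$, and $\delta(C,D)=\delta(\tau_C,\sigma_D)$ if $\tau_C,\sigma_D\ne\#$. The grammar $G_2$ has the terminals $T$, its nonterminals are a start symbol $S'$ and the finitely many cells, and it has the following productions.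
\begin{itemize}
\item \emph{Start:} $S'\to w$ for $w\in L(G)$ with $0<|w|<m$, and $S'\to(\xi,\#,\#)$ for every such cell with $\operatorname{first}(\xi)$ a sentential form of $G$.
\item \emph{Split:} $Z\,C\,Y\to Z\,C_1C_2\,Y$ for cells $C=(\xi,\sigma,\tau)$ and $C_i=(\xi_i,\sigma_i,\tau_i)$. The context $Z$ is empty if $\sigma=\#$ and is a cell with $\tau_Z\ne\#$ otherwise; the context $Y$ is empty if $\tau=\#$ and is a cell with $\sigma_Y\ne\#$ otherwise. The conditions are
\begin{itemize}
\item[(S1)] $\operatorname{last}(\xi)=\operatorname{first}(\xi_1)\operatorname{first}(\xi_2)$;
\item[(S2)] $\tau_1=\sigma_2=(0,\,p(\xi_2)^{-1}q(\xi_1))$;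
\item[(S3)] $\sigma_1=\#$ if $\sigma=\#$, and $\sigma_1=\mathrm L(\tau_Z,\sigma,p(\xi_1))$ otherwise;
\item[(S4)] $\tau_2=\#$ if $\tau=\#$, and $\tau_2=\mathrm R(\tau,\sigma_Y,q(\xi_2))$ otherwise.
\end{itemize}
\item \emph{Final:} for a cell $C=(\xi,\sigma,\tau)$ with $y=\operatorname{last}(\xi)\in T^*$, the production $C\to y$ if $\tau=\#$, and, if $\tau\ne\#$, the productions $C\,Y\to y\,Y$ for all cells $Y$ with $\sigma_Y\ne\#$ and $\delta(C,Y)=\lambda$.
\end{itemize}
Since $C_1,C_2$ must be cells, a split production exists only if the group elements prescribed in (S2)--(S4) lie in $\Gamma$. The symbol $S'$ occurs on no right-hand side, and every production other than the start productions has the form $uAv\to uxv$ with $|x|\ge2$ and $|u|,|v|\le1$. So $G_2$ is a length-increasing grammar of the form required in Theorem~\ref{thm:two}.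

\begin{example}
For the grammar $G_0$ and the tree in Figure~\ref{fig:tree}, the splits are
\begin{align*}
(\rho,\#,\#)&\Rightarrow\bigl(\xi,\#,(0,h_2^{-1})\bigr)\ \bigl(\eta,(0,h_2^{-1}),\#\bigr)\\
&\Rightarrow\bigl(\zeta_1,\#,(0,\lambda)\bigr)\ \bigl(\zeta_2,(0,\lambda),(0,\lambda)\bigr)\ \bigl(\eta,(0,h_2^{-1}),\#\bigr),
\end{align*}
because $(h_1h_2)^{-1}h_1=h_2^{-1}$ and $h_2^{-1}h_2=\lambda$. The left record of $\eta$ is now out of date, but the bits at this boundary are equal, so the value $\lambda$ stored with $\zeta_2$ is read, and the final productions apply from left to right. The wrong guess $\xi'\eta$ is rejected by (S2), since the reduced word $h_2^{-1}h_1^{-1}h_2$ is not in $\Gamma$.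
\end{example}

\subsection{The invariant}

Consider a derivation in $G_2$, complete or not, that starts with $S'\to C_0$ for a cell $C_0$. The occurrences of cells arising in it form a binary tree with root $C_0$, in which a split makes $C_1,C_2$ the children of $C$. Label each node by its life. By the start productions and (S1) this is a tree of lives. At each moment the sentential form is obtained from the left-to-right sequence of nodes not yet split by replacing those already rewritten by a final production by their last words. The \emph{left spine} of a tree consists of the nodes reached from the root through first children only; these are the nodes above or equal to the first leaf, so in a cut exactly the first node is on the left spine. The \emph{right spine} is defined with last children.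

\begin{lemma}\label{lem:inv2}
In such a derivation,
\begin{itemize}
\item[(a)] $\sigma_C=\#$ if and only if $C$ is on the left spine, and $\tau_C=\#$ if and only if $C$ is on the right spine;
\item[(b)] whenever two cells $C,D$ are adjacent symbols of a sentential form, in this order, $\delta(C,D)=\hat p(D)^{-1}\hat q(C)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The root has both records $\#$. In a split, $\sigma_1=\#$ if and only if $\sigma=\#$, $\tau_2=\#$ if and only if $\tau=\#$, and $\tau_1,\sigma_2\ne\#$.

(b) By (a), $\delta(C,D)$ is defined. We use induction on the number of steps. A final production replaces a cell by a nonempty terminal word and creates no new pair of adjacent cells. A split of $C$ creates up to three new pairs. For $C_1,C_2$ both records are equal, so $\delta(C_1,C_2)=p(\xi_2)^{-1}q(\xi_1)=\hat p(C_2)^{-1}\hat q(C_1)$ by (S2) and \eqref{eq:hat}. If $C_2$ is followed by a cell, then $C$ was not last, so $\tau\ne\#$ and this cell is the context $Y$. By (S4), \eqref{eq:update}, the induction hypothesis and \eqref{eq:hat},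
\[
\delta(C_2,Y)=\delta(C,Y)\,q(\xi_2)=\hat p(Y)^{-1}\hat q(C)\,q(\xi_2)=\hat p(Y)^{-1}\hat q(C_2).
\]
If $C_1$ is preceded by a cell, this cell is the context $Z$, and (S3) gives
\[
\delta(Z,C_1)=p(\xi_1)^{-1}\delta(Z,C)=\bigl(\hat p(C)\,p(\xi_1)\bigr)^{-1}\hat q(Z)=\hat p(C_1)^{-1}\hat q(Z).\qedhere
\]
\end{proof}

\subsection{Proof of Theorem~\ref{thm:two}}

We show $L(G_2)=L(G)\setminus\{\lambda\}$.

\emph{Soundness.} Let $w\in L(G_2)$; it is nonempty, as no right-hand side of $G_2$ is empty. If $w$ is derived by $S'\to w$, then $w\in L(G)$. Otherwise the derivation starts with $S'\to C_0$. Every cell is eventually rewritten, so the leaves $E_1,\dots,E_n$ of its tree are the cells rewritten by final productions, and the yield is $w$. We claim that the tree is balanced; then $w\in L(G)$ by Proposition~\ref{prop:sound}.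

All cells on the left spine have left record $\#$, hence no left events, so $\hat p(E_1)=\lambda$ by \eqref{eq:hat}. In the same way $\hat q(E_n)=\lambda$. Let $i<n$. The leaf $E_i$ is not on the right spine, so its right record is not $\#$. When $E_i$ is rewritten, the next symbol is therefore a cell $Y$ with $\sigma_Y\neq\#$ and $\delta(E_i,Y)=\lambda$, and Lemma~\ref{lem:inv2}(b) gives $\hat q(E_i)=\hat p(Y)$. This is not yet the balance condition, since a split of $Y$ could extend the word announced from the right. But from now on the symbol to the left of $Y$ is a terminal, and a split of $Y$ needs a cell there because $\sigma_Y\ne\#$. So $Y$ is a leaf, namely $E_{i+1}$.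

\emph{Completeness.} Let $w\in L(G)$, $w\neq\lambda$. If $|w|<m$, use $S'\to w$. Otherwise take the tree and the cuts given by Proposition~\ref{prop:complete} for $d=2$. By balance, \eqref{eq:prefix} and \eqref{eq:hat}, every node $D$ on the left spine has $\hat p(D)=\lambda$ and so $p(D)=\lambda$; every node on the right spine has $q(D)=\lambda$. We derive, for $j=0,\dots,s$ in turn, a sentential form consisting of cells whose lives are those of the nodes of $\mathcal C_j$; the tree of the derivation is then the part of the given tree above $\mathcal C_j$, and we identify cells with nodes. For $j=0$ use $S'\to(\xi,\#,\#)$ with the life $\xi$ of the root; this is a start production by (T1). Suppose that $\mathcal C_j$ arises from $\mathcal C_{j-1}$ by replacing $C$ by children with lives $\xi_1,\xi_2$. Condition (S1) is (T2). All symbols are cells, so by Lemma~\ref{lem:inv2}(a) the cell $C$ has a left neighbor $Z$ exactly if $\sigma_C\ne\#$, and then $\tau_Z\ne\#$; the same holds on the right. Define the records of $C_1,C_2$ by (S2)--(S4). If $\sigma_1=\#$, then $C_1$ is on the left spine and $p(\xi_1)=\lambda$; if $\tau_2=\#$, then $q(\xi_2)=\lambda$. By Lemma~\ref{lem:inv2}(b) for the current form and \eqref{eq:hat},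 the group elements prescribed in (S2), (S3), (S4) are
\[
\hat p(C_2)^{-1}\hat q(C_1),\qquad\hat p(C_1)^{-1}\hat q(Z),\qquad\hat p(Y)^{-1}\hat q(C_2),
\]
and they lie in $\Gamma$ by \eqref{eq:bounded} for $\mathcal C_j$. So $C_1,C_2$ are cells and the split production exists.

After $s$ splits the sentential form is $E_1\cdots E_n$, all words $\operatorname{last}(E_i)$ are factors of $w\in T^*$, and $\delta(E_i,E_{i+1})=\hat p(E_{i+1})^{-1}\hat q(E_i)=\lambda$ by balance. Applying final productions to $E_1,\dots,E_n$ in this order, so that the right context is still a cell when it is needed, yields $w$. \qed

\begin{remark}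
The construction is effective. A sentential form of length $n$ of $G$ is derived in at most $n$ steps, so the start productions of $G_2$ can be found by exhaustive search.
\end{remark}

\section{One-sided contexts}\label{sec:one}

A split production of $G_2$ reads both neighbors, because it updates the balance at both ends of the cell. With one-sided contexts the two updates need two steps. Each step must add a symbol, so two steps turn one cell into three symbols. This is the reason for ternary trees. The first step reads the right neighbor and releases the third child; it leaves behind an intermediate symbol that still looks like the old cell from the left and already looks like the second child from the right. The second step reads the left neighbor and releases the first two children.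

\subsection{The grammar $G_3$}

A \emph{half-cell} is a quadruple $A=(\sigma,\xi_1,\xi_2,\tau)$ of a left record $\sigma_A=\sigma$, two lives, and a right record $\tau_A=\tau\ne\#$. Cells and half-cells are called \emph{active} symbols, and $\delta(X,Y)=\delta(\tau_X,\sigma_Y)$ for active $X,Y$ with $\tau_X,\sigma_Y\ne\#$. To emit terminal words two symbols at a time we use \emph{tail symbols} $[y]$ for $y\in T^*$ with $2\le|y|<4m$. For such $y$ let $\langle y\rangle=y$ if $|y|=2$, and $\langle y\rangle=a[y']$ if $y=ay'$ with $a\in T$ and $|y'|\ge2$; so $|\langle y\rangle|=2$. The nonterminals of $G_3$ are $S'$, the active symbols and the tail symbols. The productions are the start productions of $G_2$ and the following.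
\begin{itemize}
\item[(R)] $C\,Y\to A\,C_3\,Y$ for a cell $C=(\xi,\sigma,\tau)$, a half-cell $A=(\sigma,\xi_1,\xi_2,\tau_2)$ and a cell $C_3=(\xi_3,\sigma_3,\tau_3)$, where $Y$ is empty if $\tau=\#$ and is active with $\sigma_Y\ne\#$ otherwise. The conditions are: $\operatorname{last}(\xi)=\operatorname{first}(\xi_1)\operatorname{first}(\xi_2)\operatorname{first}(\xi_3)$; $\tau_2=\sigma_3=(0,\,p(\xi_3)^{-1}q(\xi_2))$; and $\tau_3=\#$ if $\tau=\#$, $\tau_3=\mathrm R(\tau,\sigma_Y,q(\xi_3))$ otherwise.
\item[(L)] $Z\,A\to Z\,C_1C_2$ for a half-cell $A=(\sigma,\xi_1,\xi_2,\tau_2)$ and cells $C_1=(\xi_1,\sigma_1,\tau_1)$, $C_2=(\xi_2,\sigma_2,\tau_2)$, where $Z$ is empty if $\sigma=\#$ and is active with $\tau_Z\ne\#$ otherwise. The conditions are: $\tau_1=\sigma_2=(0,\,p(\xi_2)^{-1}q(\xi_1))$; and $\sigma_1=\#$ if $\sigma=\#$, $\sigma_1=\mathrm L(\tau_Z,\sigma,p(\xi_1))$ otherwise.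
\item[(F)] For a cell $C=(\xi,\sigma,\tau)$ with $y=\operatorname{last}(\xi)\in T^*$: the production $C\to\langle y\rangle$ if $\tau=\#$, and, if $\tau\ne\#$, the productions $C\,Y\to\langle y\rangle\,Y$ for all active $Y$ with $\sigma_Y\ne\#$ and $\delta(C,Y)=\lambda$.
\item[(T)] $[y]\to\langle y\rangle$ for every tail symbol.
\end{itemize}
The symbol $S'$ occurs on no right-hand side, and all productions (R), (L), (F), (T) have one of the three forms in Theorem~\ref{thm:one}. By induction on $|y|$, the only terminal word that $\langle y\rangle$ can turn into is $y$.

\subsection{The invariant}

To a derivation in $G_3$ that starts with $S'\to C_0$ for a cell $C_0$ we attach a ternary tree of lives with root $C_0$: when (R) is applied to $C$, the node of $C$ receives three children $D_1,D_2,D_3$ with lives $\xi_1,\xi_2,\xi_3$. The cell $C_3$ occupies $D_3$ at once, and $C_1,C_2$ occupy $D_1,D_2$ when (L) is applied to $A$. At each moment the sentential form is obtained from the left-to-right sequence of current leaves by writing for each leaf its cell or what this cell has become under (F) and (T), except that a pair $D_1D_2$ not yet occupied is represented by its half-cell. For an active occurrence $X$ define nodes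 $X^-$ and $X^+$, the nodes that $X$ presents to its left and to its right neighbor: if $X$ is a cell, both are the node of $X$; if $X$ is the half-cell $A$ above, $X^-$ is the node of $C$ and $X^+=D_2$.

\begin{lemma}\label{lem:inv3}
In such a derivation,
\begin{itemize}
\item[(a)] for every active occurrence $X$, $\sigma_X=\#$ if and only if $X^-$ is on the left spine, and $\tau_X=\#$ if and only if $X^+$ is on the right spine;
\item[(b)] whenever two active symbols $X,Y$ are adjacent in a sentential form, in this order, $\tau_X,\sigma_Y\neq\#$ and $\delta(X,Y)=\hat p(Y^-)^{-1}\hat q(X^+)$.
\end{itemize}
\end{lemma}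

\begin{proof}
(a) The root has both records $\#$. In (R), $\sigma_A=\sigma_C$ and $A^-=C^-$; $\tau_3=\#$ if and only if $\tau=\#$, and $D_3$ is the last child; $\tau_2,\sigma_3\ne\#$, and $D_2$ is not a last child, $D_3$ not a first child. In (L), $\sigma_1=\#$ if and only if $\sigma=\#$, and $D_1$ is the first child of $A^-$; $\tau_{C_2}=\tau_A$ and $C_2^+=A^+$; $\tau_1,\sigma_2\ne\#$, and $D_1$ is not a last child, $D_2$ not a first child.

(b) As $X$ is not the last symbol, the last leaf is not below $X^+$, so $X^+$ is not on the right spine; as $Y$ is not the first symbol, $Y^-$ is not on the left spine. So $\tau_X,\sigma_Y\ne\#$ by (a). We use induction on the number of steps. Productions (F) and (T) replace a symbol by two inactive symbols and create no new pair. Consider (R). If an active $Z$ precedes $A$, then $Z$ preceded $C$, and neither the records nor the nodes at this boundary have changed. For $A,C_3$ we get $\delta(A,C_3)=p(\xi_3)^{-1}q(\xi_2)=\hat p(D_3)^{-1}\hat q(D_2)$ by \eqref{eq:hat}. If an active symbol follows $C_3$, it is the context $Y$, and by \eqref{eq:update}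
\[
\delta(C_3,Y)=\delta(C,Y)\,q(\xi_3)=\hat p(Y^-)^{-1}\hat q(C^+)\,q(\xi_3)=\hat p(Y^-)^{-1}\hat q(D_3).
\]
Consider (L). If an active $Y$ follows $C_2$, then $Y$ followed $A$, and neither the records nor the nodes at this boundary have changed. For $C_1,C_2$ we get $\delta(C_1,C_2)=p(\xi_2)^{-1}q(\xi_1)=\hat p(D_2)^{-1}\hat q(D_1)$. If an active symbol precedes $C_1$, it is the context $Z$, and
\[
\delta(Z,C_1)=p(\xi_1)^{-1}\delta(Z,A)=\bigl(\hat p(A^-)\,p(\xi_1)\bigr)^{-1}\hat q(Z^+)=\hat p(D_1)^{-1}\hat q(Z^+).\qedhere
\]
\end{proof}

\subsection{Proof of Theorem~\ref{thm:one}}

We show $L(G_3)=L(G)\setminus\{\lambda\}$ and then discuss optimality.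

\emph{Soundness.} Let $w\in L(G_3)$ be derived through $S'\to C_0$; if it is derived by $S'\to w$, then $w\in L(G)$ by definition. Every half-cell is eventually rewritten, necessarily by (L), so every node of the tree is occupied by a cell. The leaves $E_1,\dots,E_n$ are the cells rewritten by (F), and the yield is $w$. By Lemma~\ref{lem:inv3}(a) the cells on the left spine have no left events and those on the right spine have no right events, so $\hat p(E_1)=\hat q(E_n)=\lambda$. Let $i<n$. Then $\tau_{E_i}\ne\#$, so when $E_i$ is rewritten, the next symbol is an active $Y$ with $\sigma_Y\ne\#$ and $\delta(E_i,Y)=\lambda$; hence $\hat q(E_i)=\hat p(Y^-)$. From now on the word that replaces $E_i$ ends with a terminal or a tail symbol, never with an active symbol. A half-cell with left record $\ne\#$ immediately to the right of this word can never be rewritten, because (L) needs an active left context. So $Y$ is not a half-cell. Nor is $Y$ a cell rewritten by (R), since (R) would put a half-cell with left record $\sigma_Y\ne\#$ at that place. Thus $Y$ is a cell rewritten by (F), so $Y^-=E_{i+1}$. The tree is balanced, and $w\in L(G)$ by Proposition~\ref{prop:sound}.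

\emph{Completeness.} Let $w\in L(G)$, $w\ne\lambda$. If $|w|<m$, use $S'\to w$. Otherwise take the tree and the cuts given by Proposition~\ref{prop:complete} for $d=3$; again $p(D)=\lambda$ on the left spine and $q(D)=\lambda$ on the right spine, by balance, \eqref{eq:prefix} and \eqref{eq:hat}. We derive, for $j=0,\dots,s$ in turn, a sentential form consisting of cells that occupy the nodes of $\mathcal C_j$, beginning with the start production for the root. Suppose that $\mathcal C_j$ arises from $\mathcal C_{j-1}$ by replacing the node of $C$ by $D_1,D_2,D_3$, with lives $\xi_1,\xi_2,\xi_3$. We apply (R) to $C$ and then at once (L) to the resulting half-cell $A$. The neighbors of $C$ are cells, and by Lemma~\ref{lem:inv3} a right neighbor $Y$ exists exactly if $\tau_C\ne\#$, and then $\sigma_Y\ne\#$; a left neighbor $Z$ exists exactly if $\sigma_C\ne\#$, and then $\tau_Z\ne\#$. The condition on first and last words in (R) is (T2). If $\tau_3=\#$, then $D_3$ is on the right spine and $q(\xi_3)=\lambda$; if $\sigma_1=\#$, then $D_1$ is on the left spine and $p(\xi_1)=\lambda$. By Lemma~\ref{lem:inv3}(b) and \eqref{eq:hat}, the group elements prescribed in (R) are $\hat p(D_3)^{-1}\hat q(D_2)$ and $\hat p(Y^-)^{-1}\hat q(D_3)$,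 and those prescribed in (L) are $\hat p(D_2)^{-1}\hat q(D_1)$ and $\hat p(D_1)^{-1}\hat q(Z^+)$. Each belongs to a pair of consecutive nodes of $\mathcal C_j$, so it lies in $\Gamma$ by \eqref{eq:bounded}, and both productions exist. At the end the sentential form consists of the cells $E_1,\dots,E_n$, with $\delta(E_i,E_{i+1})=\lambda$ by balance and Lemma~\ref{lem:inv3}(b). Applying (F) from left to right and then (T) yields $w$.

\emph{Optimality.} The bound $|x|\ge2$ is part of the definition of a length-increasing grammar. If all productions whose left-hand side is not the start symbol have $|u|+|v|=0$, then every left-hand side is a single nonterminal and the grammar is context-free. Since $\mathsf{CFL}\subsetneq\mathsf{GACSL}=\mathsf{GCSL}$, such grammars do not generate all growing context-sensitive languages, and total context length $1$ is the smallest possible. \qed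

\begin{thebibliography}{1}
\bibitem{lcra}
\emph{On the classes of languages accepted by limited context restarting automata},
doi:10.1051/ita/2014001,
\texttt{http://archive.numdam.org/item/10.1051/ita/2014001.pdf}.
\end{thebibliography}
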